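\title{The genus of a closed surface containing a Brunnian link}

\begin{abstract}
We prove that a closed connected surface in $S^3$ containing an $n$-component Brunnian link has genus at least $n$, which confirms a conjecture, and we determine when equality holds. If the link separates the surface, then no complementary piece is planar and the genus is at least $n+1$. Both bounds are sharp. The main tool is a statement about Dehn filling: if an incompressible boundary torus $T_1$ of a $3$-manifold carries a rationally null-homologous curve, then at most one filling of another boundary torus makes $T_1$ compressible.
\end{abstract}

\section{Introduction}\label{sec:intro}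

Links and surfaces in $S^3$ are tame (smooth or piecewise linear) throughout. A link is \emph{trivial} if its components bound pairwise disjoint embedded disks. A link $L=C_1\cup\dots\cup C_n$ with $n\ge 3$ components is \emph{Brunnian} if it is nontrivial but $L-C_i$ is trivial for every $i$; the Borromean rings are the basic example (Lemma~\ref{lem:borromean}). We ask how small the genus $g$ of a connected closed surface $F\subset S^3$ with $L\subset F$ can be.

For an arbitrary link this minimal genus lies between $0$ and $n$. It is $0$ for a trivial link: thicken the disks to balls with the components on their boundaries and join the spheres by tubes. A nontrivial link does not lie on a sphere, because disjoint circles on a sphere bound disks that are nested or disjoint, and these become disjoint when pushed into a collar of the sphere, the outer ones deeper. On the other hand, every $n$-component link lies on a surface of genus $n$: put each component on a thin torus and join the $n$ tori by tubes. This construction ignores the link type and can be very wasteful. For example, $n$ fibers of the Hopf fibration $S^3\to S^2$ over points of a circle lie on the torus over that circle, and they form a nontrivial link since any two have linking number $\pm1$. The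 saving comes from the fact that the link cuts the torus into annuli, so that many components share one handle.

A Brunnian link should not allow such sharing. Two components that cobound an annulus are parallel, so that one of them can be linked with the rest only as the other is; but deleting one of them leaves a trivial link. One is led to guess that the wasteful construction is optimal for Brunnian links. It is known that $g>(n+3)/3$ for every surface containing an $n$-component Brunnian link. For $n=3$ this says $g\ge 3$, in agreement with the guess, while for $n=4$ it still gives only $g\ge3$. The conjecture of \cite{problem} is that $g\ge n$ always holds. We prove it, together with a description of the extremal surfaces. A surface is \emph{planar} if it has genus zero.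

\begin{theorem}\label{thm:lower}
Let $L$ be an $n$-component Brunnian link $(n\ge3)$ contained in a closed connected surface $F\subset S^3$ of genus $g$.
\begin{enumerate}
\item[(1)] $g\ge n$, with equality if and only if $F-L$ is connected and planar.
\item[(2)] If $F-L$ is disconnected, then no component of $F-L$ is planar and $g\ge n+1$, with equality if and only if every component of $F-L$ has genus one.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $n\ge 3$.
\begin{enumerate}
\item[(1)] For every $n$-component Brunnian link, the minimal genus of a closed connected surface containing it is exactly $n$, and every genus $\ge n$ occurs.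
\item[(2)] There are an $n$-component Brunnian link $L$ and a closed connected surface $F\supset L$ of genus $n+1$ such that $F-L$ is disconnected.
\end{enumerate}
\end{theorem}

An Euler characteristic count (Section~\ref{sec:count}) reduces Theorem~\ref{thm:lower} to excluding planar pieces. Section~\ref{sec:small} excludes disks, and annuli between two components, by hand. In Section~\ref{sec:filling} we translate a planar piece into a Dehn filling that compresses a boundary torus of the link exterior and deduce the general case from Theorem~\ref{thm:filling}, a statement about fillings of arbitrary $3$-manifolds with torus boundary. That theorem is proved in Section~\ref{sec:proof}, with the tools recalled in Section~\ref{sec:tools}. Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.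

\section{Cutting the surface along the link}\label{sec:count}

Let $L\subset F$ be an $n$-component link on a closed connected surface of genus $g$. A closed surface in $S^3$ is orientable, so each $C_i$ has an annular neighborhood in $F$. Cut $F$ along $L$, and let $F_1,\dots,F_r$ be the resulting compact connected surfaces, the \emph{pieces}; their interiors are the components of $F-L$. Let $F_k$ have genus $g_k$ and $b_k$ boundary circles. Each $C_i$ gives two boundary circles, so $\sum b_k=2n$. Circles have Euler characteristic zero, so $2-2g=\sum_k(2-2g_k-b_k)=2r-2\sum_k g_k-2n$, that is,
\begin{equation}\label{eq:genus}
g=n+1-r+\sum_{k=1}^r g_k .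
\end{equation}
If $r=1$, then $g\ge n$ for any link. Each further piece lowers the right-hand side by one unless it brings genus of its own. So everything depends on the following statement.

\begin{proposition}\label{prop:planar}
If $L$ is Brunnian and $r\ge2$, then $g_k\ge1$ for every $k$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:lower} from Proposition~\ref{prop:planar}]
If $r=1$, then \eqref{eq:genus} reads $g=n+g_1$, so $g\ge n$ with equality exactly when $g_1=0$. If $r\ge2$, then no piece is planar, and \eqref{eq:genus} reads $g=n+1+\sum_k(g_k-1)$ with all terms of the sum nonnegative. So $g\ge n+1$, with equality exactly when all $g_k$ equal $1$. This is (2), and it shows that $g=n$ forces $r=1$, which completes (1).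
\end{proof}

\section{Disks and annuli}\label{sec:small}

All $3$-manifolds are compact, connected and orientable. A simple closed curve on a torus is \emph{essential} if it does not bound a disk in the torus, and a \emph{slope} is an isotopy class of essential curves. Slopes on a torus $T$ correspond to primitive classes in $H_1(T;\mathbb Z)\cong\mathbb Z^2$ up to sign; hence distinct slopes span distinct lines in $H_1(T;\mathbb Q)$. A torus in a $3$-manifold $M$, in the interior or on the boundary, is \emph{compressible} if an essential curve on it bounds a disk in $M$ whose interior is disjoint from the torus and from $\partial M$. Such a disk is a \emph{compressing disk}. Otherwise the torus is \emph{incompressible}.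

For a link $L=C_1\cup\dots\cup C_n$ choose disjoint tubular neighborhoods $N(C_i)$. They are unique up to an isotopy of $S^3$ fixing $L$, so we may take them as thin as we please. The \emph{exterior} $E(L)$ is the complement of their interiors, and $T_i=\partial N(C_i)$. The \emph{meridian} $\mu_i\subset T_i$ bounds a disk in $N(C_i)$; the \emph{preferred longitude} $\lambda_i\subset T_i$ is parallel to $C_i$ in $N(C_i)$ and has linking number zero with $C_i$. Recall that $H_1(E(L);\mathbb Z)$ is free abelian on $\mu_1,\dots,\mu_n$ and that $\lambda_i=\sum_{j\ne i}\operatorname{lk}(C_i,C_j)\,\mu_j$ in this group.

Let $L$ be Brunnian. Given $i\neq j$, there is a third index $k$ because $n\ge3$, and $C_i$, $C_j$ bound disjoint disks because $L-C_k$ is trivial. So all linking numbers vanish, and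
\begin{equation}\label{eq:lambda}
\lambda_i=0\quad\text{in } H_1(E(L);\mathbb Z)\quad\text{for all } i.
\end{equation}

\begin{lemma}\label{lem:shrink}
Let $L'$ be a trivial link and let $C$ be a knot that bounds an embedded disk $D$ disjoint from $L'$. Then $L'\cup C$ is trivial.
\end{lemma}

\begin{proof}
Let $\Delta_j$ be disjoint disks bounded by the components of $L'$, transverse to $D$. They may meet $D$, but only in arcs and circles, so there is a small disk $D_0$ in the interior of $D$ missing all $\Delta_j$. Shrinking $D$ to $D_0$ is realized by an isotopy of $S^3$ supported near $D$, which fixes $L'$ and carries $C$ to $\partial D_0$. The link $L'\cup\partial D_0$ bounds the disjoint disks $\Delta_j$ and $D_0$.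
\end{proof}

\begin{lemma}\label{lem:incompressible}
If $L$ is Brunnian, then each $T_i$ is incompressible in $E(L)$.
\end{lemma}

\begin{proof}
Let the boundary of a compressing disk have class $a\mu_i+b\lambda_i$ on $T_i$. It is zero in $H_1(E(L);\mathbb Z)$, where it equals $a\mu_i$ by \eqref{eq:lambda}. So $a=0$, and the slope is $\lambda_i$ since the class is primitive. Adding an annulus in $N(C_i)$ between this curve and $C_i$, we see that $C_i$ bounds a disk disjoint from the trivial link $L-C_i$. By Lemma~\ref{lem:shrink}, $L$ is trivial, a contradiction.
\end{proof}

In particular no piece $F_k$ is a disk. The next case makes the heuristic of the introduction precise.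

\begin{example}\label{ex:annulus}
Let $L$ be Brunnian and suppose that an annulus $A$ has boundary $C_1\cup C_2$ and interior disjoint from $L$. Take $N(C_1)$ so thin that it meets $A$ in a collar of $C_1$, and slide $C_2$ along $A$, fixing $L-C_2$, until it lies on $T_1$. There it is parallel to $C_1$ in $N(C_1)$, so its class is $\lambda_1+k\mu_1$ with $k=\operatorname{lk}(C_1,C_2)=0$. Since $L-C_2$ is trivial, $C_1$ bounds a disk missing $C_3,\dots,C_n$, and the part of this disk outside a thin $N(C_1)$ is a disk in $E(L-C_2)$ with boundary of slope $\lambda_1$. After an isotopy along $T_1$, the curve $C_2$ is the boundary of this disk. By Lemma~\ref{lem:shrink}, $L$ is trivial, a contradiction.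
\end{example}

This argument depends on $C_2$ being parallel to $C_1$, and it does not extend even to a pair of pants. What does extend is the coexistence of two objects that produced the contradiction: a disk bounded by $C_1$ that appears when $C_2$ is erased, and a planar surface that would be a disk bounded by $C_1$ if its other boundary circle could be capped off. Dehn filling treats both on the same footing.

\section{Planar pieces and Dehn filling}\label{sec:filling}

Let $T$ be a torus component of $\partial M$ and $\psi$ a slope on $T$. The \emph{Dehn filling} $M(\psi)$ is obtained by gluing a solid torus to $M$ along $T$ so that curves of slope $\psi$ bound meridian disks. It is determined by $\psi$ up to homeomorphism. The solid torus can be attached as a $2$-handle along $\psi$ followed by a $3$-handle, so $H_1(M(\psi);\mathbb Q)=H_1(M;\mathbb Q)/\langle\psi\rangle$. Fillings of several tori are written $M(\psi_1,\psi_2,\dots)$. For a link, $E(L)(\mu_j)=E(L-C_j)$.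

Return to Example~\ref{ex:annulus} and let $\sigma_2$ be the slope of $A\cap T_2$. In $E(L)(\mu_2)=E(L-C_2)$ the torus $T_1$ is compressible, because $L-C_2$ is trivial. In $E(L)(\sigma_2)$ it is compressible as well, since $A\cap E(L)$ together with a meridian disk of the filling is a compressing disk. The slopes differ, as $\sigma_2$ is parallel to $C_2$. So two different fillings of $T_2$ compress the torus $T_1$, which is incompressible in $E(L)$. The following theorem says that this cannot happen in the presence of \eqref{eq:lambda}.

\begin{theorem}\label{thm:filling}
Let $M$ be a $3$-manifold whose boundary is a union of tori, and let $T\neq T_1$ be components of $\partial M$. Assume that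
\begin{enumerate}
\item[(H1)] $T_1$ is incompressible in $M$;
\item[(H2)] $H_1(T_1;\mathbb Q)\to H_1(M;\mathbb Q)$ is not injective.
\end{enumerate}
Then there is at most one slope $\psi$ on $T$ for which $T_1$ is compressible in $M(\psi)$.
\end{theorem}

Neither hypothesis can be dropped. If (H1) fails, a compressing disk in $M$ survives in every filling. If $M=T^2\times[0,1]$, then (H1) holds, (H2) fails, and every filling is a solid torus with boundary $T_1$.

A general planar piece runs along several components of $L$, so several tori must be filled. We fill them one at a time. After the first filling the manifold is in general no longer a link exterior in $S^3$, which is why Theorem~\ref{thm:filling} is stated for arbitrary $M$. Both hypotheses pass from one stage to the next: (H2) because a null-homologous curve stays null-homologous in a larger manifold, and (H1) by the theorem itself.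

\begin{theorem}\label{thm:surgery}
Let $L$ be an $n$-component Brunnian link, let $1\le m\le n$, and for $2\le i\le m$ let $\sigma_i\ne\mu_i$ be a slope on $T_i$. Then $T_1$ is incompressible in $E(L)(\sigma_2,\dots,\sigma_m)$.
\end{theorem}

\begin{proof}
Put $M_1=E(L)$ and $M_j=E(L)(\sigma_2,\dots,\sigma_j)$. We show by induction on $j$ that $T_1$ is incompressible in $M_j$; the case $j=1$ is Lemma~\ref{lem:incompressible}. Let $2\le j\le m$ and let $T_1$ be incompressible in $M_{j-1}$. The nonzero class $\lambda_1\in H_1(T_1;\mathbb Q)$ vanishes in $H_1(E(L);\mathbb Q)$ by \eqref{eq:lambda}, hence in $H_1(M_{j-1};\mathbb Q)$. So Theorem~\ref{thm:filling} applies to $M_{j-1}$ with $T=T_j$. Since $L-C_j$ is trivial, $C_1$ bounds a disk disjoint from the other components of $L-C_j$. This gives a compressing disk for $T_1$ in $E(L-C_j)$, and so in the larger manifold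
\[
E(L-C_j)(\sigma_2,\dots,\sigma_{j-1})=M_{j-1}(\mu_j).
\]
Thus $\mu_j$ is the one slope on $T_j$ allowed by Theorem~\ref{thm:filling}. As $\sigma_j\ne\mu_j$, the torus $T_1$ is incompressible in $M_{j-1}(\sigma_j)=M_j$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:planar}]
Suppose that $r\ge2$ and that a piece $R$ has genus zero. Since $F$ is connected and $R$ is not the only piece, some component of $L$ has $R$ on one side and a different piece on the other. Relabel so that this component is $C_1$ and the components adjacent to $R$ are $C_1,\dots,C_m$. Choose the neighborhoods so that $F\cap N(C_i)$ is an annulus with core $C_i$. Then $F\cap E(L)$ is a disjoint union of slightly shrunken copies of the pieces; let $R_0$ be the copy of $R$. It is a connected planar surface, properly embedded in $E(L)$, with exactly one boundary curve on $T_1$, one or two on each $T_i$ for $2\le i\le m$, and none elsewhere.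

The two curves of $F\cap T_i$ are parallel to $C_i$ in $N(C_i)$, so each generates $H_1(N(C_i);\mathbb Z)$. Hence they are essential on $T_i$, they have a common slope $\sigma_i$ because they are disjoint, and $\sigma_i\ne\mu_i$. In $E(L)(\sigma_2,\dots,\sigma_m)$, cap off the boundary curves of $R_0$ on $T_2,\dots,T_m$ by disjoint meridian disks of the filling solid tori. The result has genus zero and one boundary curve, so it is a disk, and its boundary is essential on $T_1$. This contradicts Theorem~\ref{thm:surgery}.
\end{proof}

\begin{remark}
The assumption $r\ge2$ provides a torus $T_1$ that $R_0$ meets in a single curve; if $r=1$, capping off as above leaves an annulus, and planar pieces do occur by Theorem~\ref{thm:sharp}(1). Nontriviality of $L$ gives (H1). Triviality of the sublinks $L-C_j$ identifies $\mu_j$ as the exceptional slope and, together with $n\ge3$, gives (H2). The condition $n\ge 3$ is needed: the Hopf link is nontrivial, has unknotted components, and lies on a torus that it cuts into two annuli. Its exterior is the complement of the core of a solid torus, that is, the manifold $T^2\times[0,1]$ for which (H2) fails.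
\end{remark}

\section{Tools from $3$-manifold topology}\label{sec:tools}

A $3$-manifold $M$ is \emph{reducible} if some embedded sphere does not bound a ball, and \emph{irreducible} otherwise. When $\partial M$ consists of tori, $M$ is \emph{$\partial$-reducible} if one of them is compressible, and \emph{$\partial$-irreducible} otherwise. A torus or a properly embedded annulus is \emph{$\partial$-parallel} if it cobounds a product region with a torus or annulus in $\partial M$. The manifold $M$ is \emph{atoroidal} if every incompressible torus is $\partial$-parallel. A properly embedded annulus $A$ is \emph{incompressible} if its core does not bound a disk with interior disjoint from $A$, and \emph{essential} if it is incompressible and not $\partial$-parallel. It is \emph{$\partial$-compressible} if there is a disk $D$ whose boundary is the union of two arcs $\alpha=D\cap A$ and $\beta=D\cap\partial M$, with $\alpha$ joining the two boundary circles of $A$. Finally, $M$ is \emph{simple} if it is irreducible, $\partial$-irreducible, atoroidal and contains no essential annulus.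

A \emph{standard fibered solid torus} is $D^2\times[0,1]$ with the ends glued by a rotation of finite order $p\ge1$, decomposed into the circles formed by the segments $\{x\}\times[0,1]$. The central circle is a core, and every other circle is homologous to $p$ times the core. A \emph{Seifert fibration} of $M$ is a decomposition into circles, the \emph{fibers}, such that every fiber has a neighborhood that is a union of fibers and is a standard fibered solid torus. A boundary torus is then a union of parallel essential curves, which define the \emph{fiber slope}.

We use the following textbook facts.
\begin{enumerate}
\item[(F1)] A $3$-manifold whose boundary consists of tori is a finite connected sum of prime manifolds, and a prime manifold with nonempty boundary is irreducible.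
\item[(F2)] An incompressible torus is $\pi_1$-injective. In particular, a ball in $M$ contains no torus that is incompressible in $M$.
\item[(F3)] A Seifert fibered manifold with nonempty boundary is irreducible.
\item[(F4)] Every Seifert fibration of a solid torus is a standard fibered solid torus. Hence every fiber is homologous to a nonzero multiple of the core.
\end{enumerate}

Three deeper results enter. The first cuts a manifold into two kinds of pieces, and the other two control fillings of the simple ones.

\begin{theorem}[{\cite[Theorem 1.9 and Lemma 1.16]{hatcher}}]\label{thm:jsj}
If $M$ is irreducible, there is a finite, possibly empty, family $\mathcal T$ of disjoint incompressible tori such that each component of $M$ cut along $\mathcal T$ is Seifert fibered or atoroidal. An irreducible atoroidal manifold with torus boundary components that contains an incompressible, $\partial$-incompressible annulus is Seifert fibered.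
\end{theorem}

\begin{theorem}[Scharlemann \cite{scharlemann}; stated as ``$\Delta(S,D)=0$'' in \cite{gordon}]\label{thm:sch}
Let $X$ be simple with $\partial X$ a union of tori, and let $\alpha,\beta$ be slopes on one of these tori. If $X(\alpha)$ is reducible and $X(\beta)$ is $\partial$-reducible, then $\alpha=\beta$.
\end{theorem}

Let $K$ be a knot in the interior of a solid torus $V$. Its \emph{winding number} $w$, defined up to sign, is given by $[K]=w\cdot[\text{core}]$ in $H_1(V;\mathbb Z)$; it is the algebraic intersection number of $K$ with a meridian disk. Its \emph{wrapping number} is the minimal number of points in which $K$ meets a meridian disk transversely. A \emph{nontrivial surgery} on $K$ is a filling of $V-\operatorname{int}N(K)$ along a slope on $\partial N(K)$ other than the meridian of $K$.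

\begin{theorem}[Gabai {\cite[Theorem 1.1]{gabai}}]\label{thm:gabai}
If $K$ is a knot of nonzero wrapping number in a solid torus and a nontrivial surgery on $K$ yields a solid torus, then $K$ is a $0$- or $1$-bridge braid.
\end{theorem}

We use only that $K$ is then a closed braid: it can be isotoped to cross all disks $D^2\times\{\ast\}$ of $V=D^2\times S^1$ in the same direction, so that its winding number is nonzero.

The remaining tools are cut-and-paste arguments.

\begin{lemma}\label{lem:sum}
Let $T_1$ be a torus in $\partial A$. Then $T_1$ is compressible in $A\#B$ if and only if it is compressible in $A$.
\end{lemma}

\begin{proof}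
A compressing disk in $A$ can be isotoped off the ball that is removed to form the sum. Conversely, let $D$ be a compressing disk in $A\#B$, transverse to the sum sphere $S$. If $D\cap S\neq\emptyset$, take a circle of $D\cap S$ that is innermost on $S$; it bounds a disk $E\subset S$ with interior disjoint from $D$. Replace the subdisk of $D$ bounded by this circle by $E$ and push it off $S$. The new disk is embedded, has the same boundary, and meets $S$ in fewer circles. Eventually the disk misses $S$ and lies in $A$.
\end{proof}

\begin{lemma}\label{lem:solid}
Let $T'$ be a torus in $\partial N$ with compressing disk $D$. Then $N=W\#Q$, where $W$ is a solid torus with boundary $T'$ and meridian $\partial D$, and $\partial Q=\partial N-T'$. If $N$ is irreducible, then $N$ is a solid torus.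
\end{lemma}

\begin{proof}
A regular neighborhood $U$ of $T'\cup D$ is a collar of $T'$ with a $2$-handle attached along $\partial D$. Its boundary consists of $T'$ and of a sphere $S$, the result of surgering a torus along an essential curve. Filling $S$ with a ball turns $U$ into a solid torus $W$ with meridian $\partial D$. The closure $R$ of $N-U$ is connected, since each of its components meets $S$; let $Q$ be $R$ with a ball glued along $S$. Then $N=W\#Q$. If $N$ is irreducible, $S$ bounds a ball, which is $U$ or $R$. It is not $U$, whose boundary contains $T'$. So $R$ is a ball and $N=U\cup R$ is a solid torus.
\end{proof}

\begin{lemma}\label{lem:annulus}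
Let $P$ be irreducible with $\partial P$ a union of tori. Then every essential annulus in $P$ is $\partial$-incompressible.
\end{lemma}

\begin{proof}
Let $A$ be an incompressible annulus with a disk $D$ and arcs $\alpha,\beta$ as in the definition of $\partial$-compressibility; we show that $A$ is $\partial$-parallel. The arc $\beta$ joins the two circles of $\partial A$, so they lie on one torus $T_0$. Both are essential on $T_0$: otherwise one of them bounds a disk in $T_0$ with interior disjoint from $A$, and pushing it inward gives a disk that contradicts incompressibility. So $\partial A$ cuts $T_0$ into two annuli, and $\beta$ joins the two boundary circles of one of them, say $B$. Thicken $D$ to $D\times I$, meeting $A$ in $\alpha\times I$ and $B$ in $\beta\times I$. Removing these two strips from $A\cup B$ leaves two disks, which together with $D\times\partial I$ form a sphere $S$. By irreducibility $S$, pushed slightly off $\partial P$, bounds a ball, and the ball lies on the side not containing $T_0$. Hence $S$ bounds a ball $G$ that meets $D\times I$ only in $D\times\partial I$. Then $G\cup(D\times I)$ is a solid torus with boundary $A\cup B$ and meridian disk $D$, and $\partial D$ crosses each of $A$ and $B$ once. Such a solid torus is a product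 region between $A$ and $B$.
\end{proof}

\begin{lemma}\label{lem:pieces}
Let $M$ be irreducible with $\partial M$ a union of at least two tori.
\begin{enumerate}
\item[(1)] If $\mathcal T$ is a finite family of disjoint incompressible tori in the interior of $M$, then each component of $M$ cut along $\mathcal T$ is irreducible and $\partial$-irreducible.
\item[(2)] There is such a family for which each component is Seifert fibered or simple.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let $P$ be a component. A sphere in the interior of $P$ bounds a ball in $M$. If the ball met $\mathcal T$, it would contain a whole torus of $\mathcal T$, because its boundary misses $\mathcal T$; this contradicts (F2). So the ball lies in $P$. A compressing disk for a torus of $\partial P$ in $P$ compresses, in $M$, a torus of $\mathcal T$ or of $\partial M$. The first is excluded by assumption, the second by Lemma~\ref{lem:solid}, since $M$ is irreducible and is not a solid torus.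

(2) Take $\mathcal T$ as in Theorem~\ref{thm:jsj}, and let $P$ be a component that is not Seifert fibered. It is atoroidal, and it is irreducible and $\partial$-irreducible by (1). An essential annulus in $P$ would be $\partial$-incompressible by Lemma~\ref{lem:annulus}, and then $P$ would be Seifert fibered by Theorem~\ref{thm:jsj}. So $P$ is simple.
\end{proof}

\begin{lemma}\label{lem:glue}
Let $\partial N$ consist of tori, and let $\mathcal T$ be a finite family of disjoint tori in the interior of $N$. If each component of $N$ cut along $\mathcal T$ is $\partial$-irreducible, then so is $N$.
\end{lemma}

\begin{proof}
Suppose not, and choose a compressing disk $D$ for a torus of $\partial N$, transverse to $\mathcal T$, with the fewest circles of intersection. If $D\cap\mathcal T=\emptyset$, then $D$ is a compressing disk in one component, contrary to assumption. Otherwise a circle of $D\cap \mathcal T$ innermost on $D$ bounds a subdisk lying in one component, so the circle is inessential on its torus and bounds a disk $D'\subset\mathcal T$. Take a circle of $D\cap D'$ innermost on $D'$, replace the subdisk of $D$ that it bounds by the disk that it bounds in $D'$, and push off $\mathcal T$. This gives an embedded disk with the same boundary and fewer circles,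 a contradiction.
\end{proof}

\section{Proof of the filling theorem}\label{sec:proof}

Suppose that two slopes $\mu\ne\varphi$ on $T$ both compress $T_1$. Cut $M$ into Seifert fibered and simple pieces, and let $X$ be the piece containing $T$. A filling of $T$ changes only $X$, so by Lemma~\ref{lem:glue} it can compress $T_1$ only if it makes $X$ itself $\partial$-reducible. We show that two such fillings force $X$ to be the exterior of a knot of nonzero winding number in a solid torus. Such an $X$ has two boundary tori $T$ and $T'$, and its first rational homology is that of the product $T^2\times[0,1]$. If $T'=T_1$, this contradicts (H2). Otherwise we remove $X$: because it is a product on the level of homology, it hands on to $T'$ both the hypothesis (H2) and a pair of \emph{distinct} slopes, and we have a counterexample with fewer pieces.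

\begin{lemma}\label{lem:homology}
Let $K$ be a knot with winding number $w\neq0$ in a solid torus $V$. Put $X=V-\operatorname{int}N(K)$, $T=\partial N(K)$ and $T'=\partial V$. Then both maps
\begin{equation}\label{eq:iso}
H_1(T;\mathbb Q)\to H_1(X;\mathbb Q),\qquad H_1(T';\mathbb Q)\to H_1(X;\mathbb Q)
\end{equation}
are isomorphisms.
\end{lemma}

\begin{proof}
Use rational coefficients. By excision $H_*(V,X)=H_*(N(K),T)$, so $H_2(V,X)=\mathbb Q$, generated by a meridian disk of $N(K)$, and $H_1(V,X)=0$. Since $H_2(V)=0$, the sequence of the pair is
\[
0\to\mathbb Q\to H_1(X)\xrightarrow{\ \iota\ } H_1(V)=\mathbb Q\to0 ,
\]
so $H_1(X)\cong\mathbb Q^2$ and $\ker\iota$ is spanned by the class $m\neq0$ of the meridian of $K$. It suffices to find on each torus one curve whose class is a nonzero element of $\ker\iota$ and one whose class is not in $\ker\iota$. On $T$ take the meridian of $K$ and a curve parallel to $K$, which $\iota$ sends to $w$ times the core. On $T'$ take the meridian of $V$ and a curve parallel to the core. A meridian disk of $V$ transverse to $K$ meets $X$ in a punctured disk, which shows that the meridian of $V$ equals $\pm wm\ne0$ in $H_1(X)$.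
\end{proof}

The same punctured disk shows that for $w=0$ the meridian of $V$ vanishes in $H_1(X;\mathbb Q)$. So for the exterior of a knot in a solid torus, with $T_1=\partial V$, hypothesis (H2) says exactly that the winding number is zero.

\begin{lemma}\label{lem:onepiece}
Let $X$ be simple or Seifert fibered, with $\partial X$ a union of at least two tori, one of which is $T$. Let $\mu\ne\varphi$ be slopes on $T$ such that $X(\mu)$ and $X(\varphi)$ are $\partial$-reducible. Then $\partial X=T\cup T'$ for a torus $T'$, and the maps \eqref{eq:iso} are isomorphisms.
\end{lemma}

\begin{proof}
We find $\psi\in\{\mu,\varphi\}$ such that $X(\psi)$ is a solid torus $V$ in which the core $K$ of the filling has nonzero winding number. Then $X$ is the exterior of $K$ in $V$, and Lemma~\ref{lem:homology} finishes the proof.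

Let $X$ be simple. If $X(\mu)$ were reducible, Theorem~\ref{thm:sch} with $\alpha=\mu$, $\beta=\varphi$ would give $\mu=\varphi$; exchanging the roles of the two slopes excludes that $X(\varphi)$ is reducible. By Lemma~\ref{lem:solid} both fillings are solid tori. Take $\psi=\mu$. The wrapping number of $K$ in $V$ is nonzero, since a meridian disk of $V$ missing $K$ would compress $\partial V$ in $X$. The meridian of $K$ is $\mu$, so $X(\varphi)$ is a nontrivial surgery on $K$ that yields a solid torus. By Theorem~\ref{thm:gabai}, the winding number of $K$ is nonzero.

Let $X$ be Seifert fibered, fix a fibration, and let $h$ be the fiber slope on $T$. Choose $\psi\in\{\mu,\varphi\}$ with $\psi\neq h$; this is where two slopes are needed in this case. The fibers on $T$ are not meridians of the filling solid torus, so they wind $p\ge1$ times around it, and they extend to a standard fibration of the filling solid torus with the core $K$ as a fiber. Thus $X(\psi)$ is Seifert fibered with nonempty boundary, hence irreducible by (F3). Being $\partial$-reducible, it is a solid torus by Lemma~\ref{lem:solid}, and the fiber $K$ has nonzero winding number by (F4).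
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:filling}]
Call $(M,T,T_1)$ a \emph{counterexample} if it satisfies the hypotheses and $T_1$ is compressible in $M(\mu)$ and $M(\varphi)$ for slopes $\mu\ne\varphi$ on $T$. Suppose that one exists.

\emph{Reduction to irreducible $M$.} By (F1) write $M=A\#B$, where $A$ is the prime summand containing $T_1$; it is irreducible. By (H1) and Lemma~\ref{lem:sum}, $T_1$ is incompressible in $A$. If $T\subset\partial B$, then $M(\mu)=A\#B(\mu)$, and $T_1$ is incompressible in $M(\mu)$ by Lemma~\ref{lem:sum}, a contradiction. So $T\subset\partial A$ and $M(\psi)=A(\psi)\#B$ for every $\psi$; by Lemma~\ref{lem:sum}, $T_1$ is compressible in $A(\mu)$ and $A(\varphi)$. Since $H_1(M;\mathbb Q)=H_1(A;\mathbb Q)\oplus H_1(B;\mathbb Q)$, hypothesis (H2) holds in $A$. So $(A,T,T_1)$ is an irreducible counterexample.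

By Lemma~\ref{lem:pieces}(2), every irreducible counterexample has a family $\mathcal T$ of disjoint incompressible tori cutting it into Seifert fibered or simple pieces. Among all irreducible counterexamples $(M,T,T_1)$ and all such families, choose one with $|\mathcal T|$ minimal. By Lemma~\ref{lem:pieces}(1) all pieces are $\partial$-irreducible.

\emph{The piece containing $T$.} Call it $X$. If $\partial X=T$, then $X=M$ by connectedness, which is impossible as $T_1\subset\partial M$. So $\partial X$ has at least two tori. For $\chi\in\{\mu,\varphi\}$, the pieces of $M(\chi)$ cut along $\mathcal T$ are $X(\chi)$ and the pieces of $M$ other than $X$. Since $M(\chi)$ is $\partial$-reducible, Lemma~\ref{lem:glue} shows that $X(\chi)$ is $\partial$-reducible. By Lemma~\ref{lem:onepiece}, $\partial X=T\cup T'$ and the maps \eqref{eq:iso} are isomorphisms.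

If $T'\subset\partial M$, then $X=M$ and $T'=T_1$, and the second isomorphism in \eqref{eq:iso} contradicts (H2). This is the only direct use of (H2). So $T'$ is a torus of $\mathcal T$. Only one of its sides lies in $X$, since $\partial X=T\cup T'$ and $T\subset\partial M$. Hence $M=X\cup_{T'}Y$, where $Y$ is connected, $\partial Y$ consists of tori, and $T'\ne T_1$ are among them.

\emph{The hypotheses pass to $(Y,T',T_1)$.} A sphere in $Y$ bounds a ball in $M$, which does not contain $T'$ by (F2) and therefore lies in $Y$; so $Y$ is irreducible. A compressing disk in $Y$ is one in $M$, so $T_1$ and the tori of $\mathcal T-\{T'\}$ are incompressible in $Y$. These tori cut $Y$ into Seifert fibered or simple pieces. For (H2), let $0\neq\lambda\in H_1(T_1;\mathbb Q)$ vanish in $H_1(M;\mathbb Q)$, and let $\lambda_Y$ be its image in $H_1(Y;\mathbb Q)$. In the Mayer--Vietoris sequence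
\[
H_1(T';\mathbb Q)\to H_1(X;\mathbb Q)\oplus H_1(Y;\mathbb Q)\to H_1(M;\mathbb Q)
\]
the element $(0,\lambda_Y)$ maps to zero, so it is the image of some $t\in H_1(T';\mathbb Q)$. Then $t$ vanishes in $H_1(X;\mathbb Q)$, so $t=0$ by \eqref{eq:iso}, and $\lambda_Y=0$.

\emph{Two slopes on $T'$.} Let $\chi\in\{\mu,\varphi\}$. The manifold $X(\chi)$ is $\partial$-reducible with boundary $T'$; let $\chi'$ be the slope of the boundary of a compressing disk. We do not know that $X(\chi)$ is irreducible (in the Seifert fibered case nothing was shown about the fiber slope), but Lemma~\ref{lem:solid} gives $X(\chi)=W\#Q$ with $W$ a solid torus of meridian $\chi'$ and $Q$ closed. Therefore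
\[
M(\chi)=Y\cup_{T'}X(\chi)=Y(\chi')\#Q ,
\]
and $T_1$ is compressible in $Y(\chi')$ by Lemma~\ref{lem:sum}. Moreover $\chi'$ vanishes in $H_1(X(\chi);\mathbb Q)=H_1(X;\mathbb Q)/\langle\chi\rangle$, so its image in $H_1(X;\mathbb Q)$ lies in the span of the image of $\chi$. By the first isomorphism in \eqref{eq:iso}, the images of $\mu$ and $\varphi$ span distinct lines in $H_1(X;\mathbb Q)$. By the second, the images of $\mu'$ and $\varphi'$ are nonzero. They lie on distinct lines, so $\mu'\neq\varphi'$.

Thus $(Y,T',T_1)$ is an irreducible counterexample with the smaller family $\mathcal T-\{T'\}$, contrary to minimality.
\end{proof}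

\section{Surfaces of genus $n$ and $n+1$}\label{sec:sharp}

Both constructions join surfaces by tubes. Let $H_1,\dots,H_k\subset S^3$ be disjoint handlebodies and let $O_i\subset\partial H_i$ be nonempty open sets. The closure of $S^3-\bigcup H_i$ is connected, because the part of a path between its first and last point in $H_i$ can be replaced by a path in the connected surface $\partial H_i$. So there are arcs from $O_1$ to $O_i$, for $2\le i\le k$, with interiors outside $\bigcup H_i$, and they are disjoint by general position. The boundary of the union of the $H_i$ with thin neighborhoods of the arcs is the connected sum of the surfaces $\partial H_i$, formed along small disks in the sets $O_i$. We call this \emph{tubing}.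

For a component $C_i$ of a link, write $N(C_i)=S^1\times D^2$ with $C_i=S^1\times\{0\}$, and let $V_i=S^1\times D'$, where $D'$ is a round disk in the interior of $D^2$ with $0\in\partial D'$. Then $V_i$ is a solid torus, $C_i\subset\partial V_i$, and $\partial V_i-C_i$ is an open annulus.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(1)]
Tubing $V_1,\dots,V_n$ with $O_i=\partial V_i-C_i$ gives a closed connected surface of genus $n$ containing $L$. Adding small trivial handles away from $L$ gives every larger genus. No smaller genus occurs by Theorem~\ref{thm:lower}(1).
\end{proof}

For part (2), Theorem~\ref{thm:lower}(2) says that all pieces must have genus one. The simplest way to arrange this is to let one piece be a once-punctured torus bounded by $C_1$. So we look for Brunnian links with the property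
\begin{quote}
$(\ast)$ $C_1$ bounds a once-punctured torus $S$ disjoint from $C_2\cup\dots\cup C_n$.
\end{quote}
Fix $a>b>0$ and let the \emph{Borromean rings} be the union of the three ellipses
\[
C_1: \tfrac{x^2}{a^2}+\tfrac{y^2}{b^2}=1,\ z=0;\quad
C_2: \tfrac{y^2}{a^2}+\tfrac{z^2}{b^2}=1,\ x=0;\quad
C_3: \tfrac{z^2}{a^2}+\tfrac{x^2}{b^2}=1,\ y=0
\]
in $\mathbb R^3\subset S^3$.

\begin{lemma}\label{lem:borromean}
The Borromean rings are Brunnian and satisfy $(\ast)$.
\end{lemma}

\begin{proof}
Let $D_i$ be the flat disk bounded by $C_i$. The ellipse $C_2$ meets the plane $z=0$ in $(0,\pm a,0)$, outside $D_1$ since $a>b$. The ellipse $C_3$ meets it in $(\pm b,0,0)$, in the interior of $D_1$. The map $(x,y,z)\mapsto(z,x,y)$ permutes the components cyclically, so $D_2$ misses $C_3$ and meets $C_1$ in $(0,\pm b,0)$, and $D_3$ misses $C_1$. By Lemma~\ref{lem:shrink} every pair of components is a trivial link.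

To see that the link is nontrivial we show that $C_1$ is not null-homotopic in $E(C_2\cup C_3)$. The disks $D_2$ and $D_3$ meet in the segment $x=y=0$, $|z|\le b$, which lies in the interior of $D_3$. Let $U$ be the closed $\varepsilon$-neighborhood of $D_2$ for small $\varepsilon$, and let $D_3'$ be the union of $D_3-U$ with the half of the sphere $\partial U$ in $y\ge0$. Then $D_3'$ is a disk bounded by $C_3$ and disjoint from $D_2$. Map $E(C_2\cup C_3)$ to a wedge of two circles $u,v$ by sending the normal intervals of disjoint product neighborhoods of $D_2$ and $D_3'$ once around $u$ and $v$, and the rest to the base point. The image of a loop is read off from its crossings with the two disks. The loop $C_1$, parametrized by $(a\cos t,b\sin t,0)$, misses $D_3$. Near $(0,b,0)$ it enters $U$ through $D_3'$, crosses $D_2$ with $x$ decreasing, and leaves $U$ through $D_3'$. Near $(0,-b,0)$ it crosses $D_2$ with $x$ increasing and meets $\partial U$ only in $y<0$. With suitable orientations the word is $vuv^{-1}u^{-1}$, which is nontrivial in the free group on $u,v$.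

For $(\ast)$, remove from $D_1$ small disks around $(\pm b,0,0)$ and add a thin tube around the arc of $C_3$ in $z\ge0$ joining these points. The arc meets the plane $z=0$ only in its endpoints and misses $C_2$, so the result is embedded and disjoint from $C_2\cup C_3$. Both ends of the tube are attached on the same side of $D_1$, so the surface is orientable. It has Euler characteristic $-1$ and boundary $C_1$, so it is a once-punctured torus.
\end{proof}

To add a component while keeping $S$, we change the link only inside a thin neighborhood of $C_2$, replacing $C_2$ by two components, its untwisted Bing double.

\begin{lemma}\label{lem:bing}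
If there is an $n$-component Brunnian link satisfying $(\ast)$, then there is one with $n+1$ components.
\end{lemma}

\begin{proof}
Let $L=C_1\cup\dots\cup C_n$ satisfy $(\ast)$, and let $V=N(C_2)$ be so thin that it misses $S$ and the other components. Let $c\cup J'\cup J''$ be the Borromean rings, with $\mu_c,\lambda_c$ the meridian and preferred longitude of $c$. Both $c$ and $C_2$ are unknotted, so $\partial N(c)$ and $\partial V$ each split $S^3$ into two solid tori: $E(c)$ and $N(c)$ have meridians $\lambda_c$ and $\mu_c$, while $V$ and $E(C_2)$ have meridians $\mu_2$ and $\lambda_2$. A homeomorphism $\partial N(c)\to\partial V$ with $\lambda_c\mapsto\mu_2$ and $\mu_c\mapsto\lambda_2$ matches meridians on both sides, so it extends to a homeomorphism $f$ of $S^3$ with $f(E(c))=V$. Put $K'=f(J')$, $K''=f(J'')$ and $L^*=(L-C_2)\cup K'\cup K''$. This link has $n+1$ components, and $C_1$ still bounds $S$ in the complement of the others because $S\cap V=\emptyset$. We check that $L^*$ is Brunnian.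

\emph{Removing $K'$ or $K''$.} Since $c\cup J''$ is trivial, $J''$ bounds a disk in $E(c)$, so $K''$ bounds a disk in $V$, disjoint from the trivial link $L-C_2$. By Lemma~\ref{lem:shrink}, $L^*-K'$ is trivial. The same argument with $J'$ shows that $L^*-K''$ is trivial.

\emph{Removing $C_i$, $i\ne2$.} The components of $L-C_i$ bound disjoint disks $\Delta_j$. Let $B$ be a ball neighborhood of $\Delta_2$ missing the other $\Delta_j$. After an isotopy of $S^3$ fixing $L-C_i$ we have $V\subset\operatorname{int}B$. The link $K'\cup K''=f(J'\cup J'')$ is trivial, so it bounds disjoint disks in $S^3$. These miss some small ball $B_0$ in the complementary ball $B'=S^3-\operatorname{int}B$. A homeomorphism of $S^3$ supported near $B'$, fixing $V$ and expanding $B_0$ onto $B'$, moves the two disks into $B$. Together with the disks $\Delta_j$, $j\ne 2,i$, they show that $L^*-C_i$ is trivial.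

\emph{Nontriviality.} The torus $\partial V$ cuts $E(L^*)$ into $E(L)$ and a copy, under $f$, of the exterior of the Borromean rings. By Lemma~\ref{lem:incompressible} it is incompressible in both. A compressing disk in $E(L^*)$ would lie on one side, so $\partial V$ is incompressible in $E(L^*)$, and by (F2) the group $\pi_1(E(L^*))$ contains $\mathbb Z^2$. The group of a trivial link is free, and a free group has no subgroup $\mathbb Z^2$. So $L^*$ is nontrivial.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(2)]
By Lemmas~\ref{lem:borromean} and~\ref{lem:bing} there is an $n$-component Brunnian link $L$ satisfying $(\ast)$. Thicken $S$ to a handlebody $H=S\times[-1,1]$ disjoint from $C_2,\dots,C_n$, with $C_1=\partial S\times\{0\}$. Its boundary is the double of $S$, a surface of genus $2$ that $C_1$ separates into two once-punctured tori. Take $V_2,\dots,V_n$ thin enough to miss $H$, and tube $H,V_2,\dots,V_n$, using the interior of $S\times\{1\}$ on $\partial H$ and $\partial V_i-C_i$ on $\partial V_i$. The resulting surface $F$ contains $L$ and has genus $2+(n-1)=n+1$. All tubes are attached on one side of $C_1$, so $C_1$ still separates $F$, and $F-L$ is disconnected.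
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{On a Genus of a Closed Surface Containing a Brunnian Link},
\texttt{https://www.projecteuclid.org/download/pdf\_1/euclid.tjm/1233844057}.

\bibitem{gabai}
Gabai, \emph{Surgery on knots in solid tori}, Topology 28 (1989).

\bibitem{gordon}
Gordon, \emph{Dehn filling: a survey}, Banach Center Publ. 42 (1998), 129--144.

\bibitem{hatcher}
Hatcher, \emph{Notes on Basic 3-Manifold Topology}.

\bibitem{scharlemann}
Scharlemann, \emph{Producing reducible 3-manifolds by surgery on a knot}, Topology 29 (1990), 481--500.

\end{thebibliography}
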